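\title{Group algebras of $3$-manifold groups are coherent}

\begin{abstract}
We prove that for every connected $3$-manifold $M$ and every field $k$ the group algebra $k[\pi_1(M)]$ is coherent. There are two main steps. The first is a finiteness theorem for a closed orientable surface group $S$: a submodule of a finitely generated free $kS$-module is finitely generated if and only if it has finite rank over the fraction field of $k[S^{\mathrm{ab}}]$. It is proved by comparing the filtrations that come from two splittings of $S$ as an HNN extension. The second is a leading-coefficient argument for groups $\Gamma\rtimes\mathbb Z$, in which a bound on ranks replaces the ascending chain condition. Known structure theorems for $3$-manifolds reduce the general case to these two steps. The analogous statement fails for closed aspherical $4$-manifolds.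
\end{abstract}

\section{Introduction}\label{sec:intro}

A ring $A$ is \emph{coherent} if every finitely generated one-sided (left or right) ideal of $A$ is finitely presented. For left ideals this means that, given $x_1,\dots,x_N\in A$, the solutions $(r_1,\dots,r_N)$ of the equation $r_1x_1+\dots+r_Nx_N=0$ form a finitely generated left module. A group is \emph{coherent} if each of its finitely generated subgroups is finitely presented. Scott's core theorem (1973) says that a connected $3$-manifold with finitely generated fundamental group contains a compact connected submanifold whose inclusion induces an isomorphism on fundamental groups. Applied to covering spaces, it shows that fundamental groups of $3$-manifolds are coherent groups. It is conjectured in \cite{thesis} that their group algebras, over any field, are coherent rings. We prove this conjecture.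

\begin{theorem}\label{thm:main}
Let $M$ be a connected $3$-manifold, possibly non-compact, non-orientable or with boundary, and let $k$ be any field. Then $k[\pi_1(M)]$ is coherent.
\end{theorem}

The two notions of coherence meet in a special family of ideals. Let $H=\langle h_1,\dots,h_n\rangle$ be a subgroup of $G$, and let $I_H$ be the augmentation ideal of $kH$, the kernel of the map $kH\to k$ that sends each group element to $1$. If $H$ has a presentation on the $h_i$ with $r$ relators, the cellular chains of its Cayley complex give an exact sequence $(kH)^r\to(kH)^n\to I_H\to0$. Applying $kG\otimes_{kH}-$ gives a finite presentation of the left ideal of $kG$ generated by $h_1-1,\dots,h_n-1$. So Scott's theorem handles the ideals of this shape, and Theorem~\ref{thm:main} makes the same assertion for all finitely generated ideals.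

In the simplest cases the answer is visible at once. If $\pi_1(M)$ is finite or is $\mathbb Z^n$, the group algebra is noetherian, and noetherian rings are coherent. If $\pi_1(M)$ is free, the group algebra need not be noetherian (Example~\ref{ex:rank}), but its one-sided ideals are free modules, and a finitely generated free module is finitely presented. By geometrization and the virtual fibering theorems, every $3$-manifold group is assembled, by gluing along tori and passing to finite covers, from virtually polycyclic groups and from groups $\Gamma\rtimes\mathbb Z$ with $\Gamma$ a free group or a surface group. The algebra $k[\Gamma\rtimes\mathbb Z]$ is a twisted Laurent polynomial ring over $k\Gamma$, so one would guess that an analogue of Hilbert's basis theorem carries coherence from $k\Gamma$ to $k[\Gamma\rtimes\mathbb Z]$. Some care is needed: $k[F_2\times F_2]$ is not coherent (Theorem~\ref{thm:four}), so coherence does not pass to arbitrary extensions.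

Hilbert's argument collects the leading coefficients of the elements of a submodule into an ascending chain and uses that this chain stabilizes. Over $k\Gamma$ ascending chains need not stabilize. What we show is that the chain in question has bounded \emph{rank}, and that chains of bounded rank do stabilize. For free groups the second statement follows from the freeness of submodules of free modules. For surface groups it is the following theorem, which is the heart of the paper.

\begin{theorem}\label{thm:surface}
Let $S$ be the fundamental group of a closed orientable surface of genus $g\ge1$, let $R=kS$, and let $E$ be the field of fractions of $k[S^{\mathrm{ab}}]$, viewed as a right $R$-module through $S\to S^{\mathrm{ab}}$.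
\begin{enumerate}
\item[(a)] A submodule $P$ of a finitely generated free left $R$-module is finitely generated if and only if $\dim_E(E\otimes_RP)<\infty$.
\item[(b)] The ring $R$ is coherent; in particular a module $P$ as in (a) that is finitely generated is finitely presented.
\item[(c)] An ascending chain $P_1\le P_2\le\cdots$ of submodules of $R^N$ stabilizes if there is a $d<\infty$ with $\dim_E(E\otimes_RP_n)\le d$ for infinitely many $n$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:torus} proves the finiteness statement for ideals of the group algebra of the torus group by hand, in a way that displays the method. Section~\ref{sec:background} recalls the algebra that we use. Section~\ref{sec:trees} attaches to an action on a tree a filtration of any submodule of a free module; this yields the gluing result along tori and the tools for Theorem~\ref{thm:surface}, which is proved in Section~\ref{sec:surface}. Section~\ref{sec:ext} treats extensions by $\mathbb Z$. Section~\ref{sec:three} proves Theorem~\ref{thm:main} in a stronger form, for a class of groups containing all $3$-manifold groups, and Section~\ref{sec:four} shows that the analogue fails in dimension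 four.

\section{The torus by hand}\label{sec:torus}

Let $g=1$, so that $S=\mathbb Z^2$ and $R=k[z^{\pm1},y^{\pm1}]$. This ring is noetherian, so every ideal $I$ is finitely generated. We prove this again for $I\ne0$, avoiding the one step of Hilbert's proof that has no counterpart in higher genus.

\emph{A filtration by degree.} Let $I_n$ be the set of elements of $I$ of the form $\sum_{j=0}^nr_jy^j$ with $r_j\in k[z^{\pm1}]$, let $D_n\le k[z^{\pm1}]$ be the ideal formed by their coefficients $r_n$, and put $P^a_n=RI_n=\sum_jy^jI_n$. Each $I_n$ is a submodule of a finitely generated free module over the principal ideal domain $k[z^{\pm1}]$, so $P^a_n$ is a finitely generated ideal, and $I=\bigcup_nP_n^a$. For $f\in I_{n+1}$ let $\operatorname{lc}(f)$ be the coefficient of $y^{n+1}$. The map $\operatorname{lc}\colon I_{n+1}\to D_{n+1}$ is onto with kernel $I_n$ and carries $yI_n$ onto $D_n$. Hence $D_n\le D_{n+1}$ and $I_{n+1}/(I_n+yI_n)\cong D_{n+1}/D_n$. We claim that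
\begin{equation}\label{eq:torus}
P^a_{n+1}/P^a_n\;\cong\;R\otimes_{k[z^{\pm1}]}(D_{n+1}/D_n)=\bigoplus_jy^j\otimes(D_{n+1}/D_n).
\end{equation}
The map from right to left sends $y^j\otimes[\operatorname{lc}(f)]$ to the class of $y^jf$; it is well defined and onto. For injectivity let $f_j\in I_{n+1}$ with $\sum_jy^jf_j\in P^a_n$; we must show that every $\operatorname{lc}(f_j)$ lies in $D_n$. Subtracting elements of $I_n$ from the $f_j$, which does not change $\operatorname{lc}(f_j)$, we may assume $\sum_jy^jf_j=0$. Let $J$ be the largest index with $f_J\ne0$. The coefficient of $y^{J+n+1}$ in the sum is $\operatorname{lc}(f_J)$, so $\operatorname{lc}(f_J)=0$ and $f_J\in I_n$. Replace $f_J$ by $0$ and $f_{J-1}$ by $f_{J-1}+yf_J$; this changes $\operatorname{lc}(f_{J-1})$ by an element of $D_n$. After finitely many steps a single term is left, and it is zero. This proves \eqref{eq:torus}.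

Hilbert's proof ends here: the chain $D_0\le D_1\le\cdots$ of ideals of one noetherian ring stabilizes. In higher genus the increments are not the steps of a single chain. What survives is a weaker statement. Since $I\ne0$, there is an $n_0$ with $D_n\ne0$ for $n\ge n_0$, and then $D_{n+1}/D_n\le k[z^{\pm1}]/D_n$ is a finitely generated \emph{torsion} module over $k[z^{\pm1}]$.

\emph{A second filtration.} Exchanging $z$ and $y$ gives finitely generated ideals $P^b_0\le P^b_1\le\cdots$ with union $I$ and an $m_0$ such that, for $m\ge m_0$, $P^b_{m+1}/P^b_m\cong R\otimes_{k[y^{\pm1}]}Z'_m$ with $Z'_m$ finitely generated and torsion over $k[y^{\pm1}]$. Choose $n\ge n_0$ with $P^b_{m_0}\le P^a_n$. We claim that $D_{j+1}=D_j$ for all $j\ge n$, so that $I=P^a_n$.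

Otherwise some $D_{j+1}/D_j$ with $j\ge n$ has a quotient $k[z^{\pm1}]/(q)$ with $q$ irreducible. The ring $R/qR=(k[z^{\pm1}]/q)[y^{\pm1}]$ is a domain, so $\mathfrak p=qR$ is prime, and no nonzero element of $k[y^{\pm1}]$ lies in $\mathfrak p$. Each $Z'_m$ is killed by such an element, so $(P^b_{m+1}/P^b_m)_{\mathfrak p}=0$ for $m\ge m_0$. Localization is exact and commutes with unions, so $(I/P^b_{m_0})_{\mathfrak p}=0$, and the subquotient $P^a_{j+1}/P^a_j$ of $I/P^b_{m_0}$ also localizes to zero. But by \eqref{eq:torus} it surjects onto $R/qR$, whose localization at $\mathfrak p$ is a field. This contradiction proves the claim.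

In geometric terms, the late increments of the first filtration are supported on whole lines $z=\text{const}$, the late increments of the second on lines $y=\text{const}$, and the two families of lines have no member in common.

\begin{example}\label{ex:point}
Let $I=(z-1,y-1)$. Then $D_0=(z-1)$ and $D_1=(1)$, so $n_0=0$, $P^a_0=(z-1)R$, $P^a_1=I$, and $P^a_1/P^a_0\cong R/(z-1)R$. The filtration still grows after $n_0$. Symmetrically $m_0=0$ and $P^b_0=(y-1)R$, which is contained in $P^a_1$ but not in $P^a_0$. So the argument gives $n=1$, which is the correct stage.
\end{example}

Three things change in higher genus. The intervals of degrees $[0,n]$ become finite subtrees of a tree on which $S$ acts (Lemmas~\ref{lem:treeseq} and~\ref{lem:onedge}). The ring $k[z^{\pm1}]$ played two roles, as the algebra of a vertex stabilizer and of an edge stabilizer; the vertex stabilizers become free groups of higher rank, and one has to prove that the late increments are still induced from the cyclic edge stabilizers (Lemma~\ref{lem:flat}). Finally, the functor that replaces localization at $\mathfrak p$ is only right exact, and a homological vanishing statement has to make up for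 this (Lemma~\ref{lem:vanish}).

\section{Algebraic background}\label{sec:background}

Throughout, $k$ is a field, $kG=k[G]$ is the group algebra of $G$, and modules are left modules unless stated otherwise. The map $g\mapsto g^{-1}$ extends to an anti-automorphism of $kG$, so it suffices to treat left ideals of group algebras.

\subsection{Finite presentation and coherence}

We use four textbook facts, valid over any ring. (F1) The kernel of a surjection from a finitely generated module onto a finitely presented one is finitely generated. (F2) The quotient of a finitely presented module by a finitely generated submodule is finitely presented. (F3) An extension of two finitely generated (presented) modules is finitely generated (presented). (F4) A finitely presented flat module is projective.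

\begin{lemma}\label{lem:equiv}
For a ring $A$ the following are equivalent: (a) every finitely generated left ideal is finitely presented; (b) every finitely generated submodule of $A^m$, $m\ge1$, is finitely presented; (c) the kernel of every homomorphism $A^N\to A^m$ is finitely generated.
\end{lemma}

\begin{proof}
By (F1) and (F2), the image of $A^N\to A^m$ is finitely presented if and only if the kernel is finitely generated; so (b) and (c) are equivalent. Condition (a) is the case $m=1$ of (b). Assume (a), and let $P\le A^m$ be finitely generated. Its image $I$ under the last coordinate is a finitely generated left ideal, hence finitely presented. By (F1) the kernel $P\cap A^{m-1}$ of $P\to I$ is finitely generated, hence finitely presented by induction on $m$. By (F3), $P$ is finitely presented.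
\end{proof}

From now on we test coherence of group algebras by (b) or (c). Condition (c) shows that a group algebra that is left noetherian is coherent. By a theorem of P.~Hall, $kG$ is left noetherian if $G$ is \emph{virtually polycyclic}, that is, if $G$ has a finite-index subgroup with a finite subnormal series whose factors are cyclic.

For $H\le G$ the ring $kG$ is a free right $kH$-module on a set of coset representatives. So the induction functor $kG\otimes_{kH}-$ is exact and kills no nonzero module.

\begin{lemma}\label{lem:descent}
Let $H\le G$ and let $X$ be a $kH$-module. If $kG\otimes_{kH}X$ is finitely generated (presented) over $kG$, then $X$ is finitely generated (presented) over $kH$.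
\end{lemma}

\begin{proof}
Suppose $kG\otimes_{kH}X$ is finitely generated. The generators involve finitely many elements of $X$; let $X'$ be the submodule they generate. Then $kG\otimes_{kH}(X/X')=0$, so $X=X'$. Suppose now that $kG\otimes_{kH}X$ is finitely presented, and let $Y$ be the kernel of a surjection $(kH)^m\to X$. Then $kG\otimes_{kH}Y$ is the kernel of $(kG)^m\to kG\otimes_{kH}X$, which is finitely generated by (F1). By the first part $Y$ is finitely generated.
\end{proof}

\begin{lemma}\label{lem:sub}
Let $H\le G$.
\begin{enumerate}
\item[(a)] If $kG$ is coherent, so is $kH$.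
\item[(b)] If $[G:H]<\infty$ and $kH$ is coherent, so is $kG$.
\item[(c)] If $kH'$ is coherent for every finitely generated $H'\le G$, then $kG$ is coherent.
\end{enumerate}
\end{lemma}

\begin{proof}
A matrix over $kH$ defines a map $(kH)^N\to(kH)^m$ with kernel $L$ and a map $(kG)^N\to(kG)^m$ with kernel $kG\otimes_{kH}L$. By Lemma~\ref{lem:descent} one kernel is finitely generated if and only if the other is. This gives (a). It also gives (c), because a matrix over $kG$ has its entries in $kH'$ for some finitely generated $H'$. In (b), a map $(kG)^N\to(kG)^m$ is a map of finitely generated free $kH$-modules, so its kernel is finitely generated even over $kH$.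
\end{proof}

\subsection{Induced modules and Tor}

Let $H\le G$. We use the following standard facts.
\begin{enumerate}
\item[(T1)] If a $kG$-module is a direct sum $\bigoplus_{x}W_x$ of subspaces indexed by a transitive $G$-set, with $gW_x=W_{gx}$, then it is isomorphic to $kG\otimes_{kG_x}W_x$, where $G_x$ is the stabilizer of $x$.
\item[(T2)] $\operatorname{Tor}^{kG}_i(U,kG\otimes_{kH}W)\cong\operatorname{Tor}^{kH}_i(U,W)$ for a right $kG$-module $U$ and a $kH$-module $W$, naturally in $W$.
\item[(T3)] For a $kG$-module $B$, the map $g\otimes b\mapsto gH\otimes gb$ is an isomorphism $kG\otimes_{kH}B\to k[G/H]\otimes_kB$, where $G$ acts diagonally on the target. In particular $kG\otimes_kB$ with the diagonal action is free.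
\item[(T4)] $\operatorname{Tor}_i^{kG}(U,W)\cong H_i(G;U\otimes_kW)$, with the action $g(u\otimes w)=ug^{-1}\otimes gw$.
\end{enumerate}

\subsection{Free groups}

If $F$ is a free group, every submodule of a free $kF$-module is free \cite{cohn,lewin}. We call this the \emph{fir property}. It implies that projective $kF$-modules are free, and that $\operatorname{Tor}_2^{kF}=0$, since every module has a free resolution of length one.

\subsection{Rank}

Let $\Gamma$ be a group, $R=k\Gamma$, $E\supseteq k$ a field and $\chi\colon\Gamma\to E^\times$ a homomorphism. It extends to a $k$-algebra map $R\to E$, which makes $E$ a right $R$-module. For an $R$-module $W$ we put $\operatorname{rk}_EW=\dim_E(E\otimes_RW)$. A free module with a basis of $n$ elements has rank $n$, and a finitely generated module has finite rank.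

\begin{lemma}\label{lem:rank}
\begin{enumerate}
\item[(a)] If $W$ is the union of a chain $W_1\le W_2\le\cdots$ and $\operatorname{rk}_EW_n\le d<\infty$ for infinitely many $n$, then $\operatorname{rk}_EW\le d$.
\item[(b)] Suppose $\operatorname{Tor}_2^R(E,-)=0$. Then $\operatorname{Tor}_1^R(E,P)=0$ for every submodule $P$ of a free module. If $W'\le W$ and $W/W'$ embeds in a free module, then $\operatorname{rk}_EW=\operatorname{rk}_EW'+\operatorname{rk}_E(W/W')$. In particular the kernel of a map $R^N\to R^m$ has rank at most $N$.
\item[(c)] Suppose $\operatorname{Tor}_2^R(E,-)=0$ and that every submodule of finite rank of a finitely generated free module is finitely generated. Then $R$ is coherent.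
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Tensor products commute with direct limits, so any $d+1$ elements of $E\otimes_RW$ come from $E\otimes_RW_n$ for all large $n$. Taking such an $n$ with $\operatorname{rk}_EW_n\le d$, we see that they are linearly dependent.

(b) If $P\le\Phi$ with $\Phi$ free, the long exact sequence gives $\operatorname{Tor}_1^R(E,P)\cong\operatorname{Tor}_2^R(E,\Phi/P)=0$. Hence $0\to E\otimes_RW'\to E\otimes_RW\to E\otimes_R(W/W')\to0$ is exact when $W/W'$ embeds in a free module. Apply this to $W=R^N$ and the kernel $W'$.

(c) By (b), kernels of maps $R^N\to R^m$ have finite rank, so they are finitely generated.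
\end{proof}

\begin{example}\label{ex:rank}
Rank is not monotone under inclusion, and a submodule of $R^N$ can have rank greater than $N$. Let $F_2=\langle a,b\rangle$ be free of rank two, $E=k$ and $\chi=1$. For any group $H$ one has $k\otimes_{kH}I_H=I_H/I_H^2\cong k\otimes_{\mathbb Z}H^{\mathrm{ab}}$. So the ideal $I_{F_2}\le kF_2$ has rank $2$. Let $H$ be the kernel of the map $F_2\to\mathbb Z$, $a\mapsto0$, $b\mapsto1$, which is free on the elements $b^iab^{-i}$, $i\in\mathbb Z$. Then $I_H/I_H^2$ is infinite-dimensional, so $I_H$ is not finitely generated over $kH$. By Lemma~\ref{lem:descent} the left ideal $J=kF_2\cdot I_H\cong kF_2\otimes_{kH}I_H$ of $kF_2$ is not finitely generated.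
\end{example}

\subsection{Trees}

Groups act on trees without inversions (an element that preserves an edge fixes its endpoints), and edges are oriented equivariantly. By Bass--Serre theory, the fundamental group of a finite graph of groups acts on a tree with finitely many orbits of vertices and edges, the stabilizers being the conjugates of the vertex and edge groups; conversely a group with such an action is the fundamental group of a finite graph of groups formed by stabilizers. Two cases are needed explicitly. For $G=C*F'$ the tree has vertex set $G/C\sqcup G/F'$ and edge set $G$, the edge $g$ joining $gC$ to $gF'$. For an HNN extension $G=\langle V,t\mid tct^{-1}=\theta(c),\ c\in C\rangle$, where $C\le V$ and $\theta\colon C\to V$ is injective, $V$ embeds in $G$, and the tree has vertex set $G/V$ and edge set $G/C$, the edge $gC$ joining $gV$ to $gt^{-1}V$. The edges at the vertex $V$ are $vC$ and $vtC$ with $v\in V$, and their stabilizers are $vCv^{-1}$ and $v\theta(C)v^{-1}$. For any nonempty tree the augmented chain complex $0\to k[\text{edges}]\to k[\text{vertices}]\to k\to0$ is exact.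

\section{Submodules of free modules and actions on trees}\label{sec:trees}

In this section $G$ acts on a tree $\mathcal T$ with finitely many orbits of vertices and edges, $R=kG$, and $P\le R^N$ is a submodule. We want to cut $P$ into pieces that are modules over the stabilizers. In Section~\ref{sec:torus} the pieces were the sets $y^jI_n$ of elements whose degrees lie in an interval of fixed length; here a finite subtree takes the place of the interval.

\subsection{The tree sequence}

Let $K\subset\mathcal T$ be a finite nonempty subtree. For a vertex or edge $x$ of $\mathcal T$ put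
\[
\Omega_x=\{s\in G: x\in sK\},\qquad V_x=k[\Omega_x]^N\subset R^N,\qquad P_x=P\cap V_x ,
\]
where $k[\Omega_x]\subset R$ is the span of $\Omega_x$. Then $\Omega_{gx}=g\Omega_x$, so $V_{gx}=gV_x$ and $P_{gx}=gP_x$. We have $s\in\Omega_x$ if and only if $sx'=x$ for some $x'\in K$, and for each of the finitely many $x'$ the set $\{s:sx'=x\}$ is empty or of the form $G_xs_0$. So $\Omega_x$ is a finite union of free $G_x$-orbits, and $V_x$ is a finitely generated free $kG_x$-module. If $v$ is an endpoint of $e$, then $\Omega_e\subset\Omega_v$ and $P_e\le P_v$. For a fixed vertex $v$, a given finite subset of $R^N$ lies in $V_v$ as soon as $K$ contains $s^{-1}v$ for the finitely many $s$ in its support. Let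
\[
P(K)=\sum_vP_v\le P ,
\]
an $R$-submodule. The sums $\bigoplus_vP_v$ and $\bigoplus_eP_e$ are $R$-modules, $g$ carrying the summand at $x$ to the summand at $gx$; by (T1) they are finite direct sums of modules $R\otimes_{kG_x}P_x$, one for each orbit.

\begin{lemma}\label{lem:treeseq}
The sequence of $R$-modules
\begin{equation}\label{eq:tree}
0\to\bigoplus_eP_e\xrightarrow{\ \partial\ }\bigoplus_vP_v\to P(K)\to0
\end{equation}
is exact, where $\partial$ sends $\beta\in P_e$ to its copy at the terminal vertex of $e$ minus its copy at the initial vertex, and the second map is the sum.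
\end{lemma}

\begin{proof}
First let $P=R^N$. Fix $s\in G$ and a coordinate. The corresponding basis vector of $R^N$ occurs in $V_x$ exactly when $x\in sK$. So $0\to\bigoplus_eV_e\to\bigoplus_vV_v\to R^N\to0$ is the direct sum, over $s$ and the coordinates, of the augmented chain complexes of the trees $sK$, and it is exact.

For general $P$ this gives injectivity of $\partial$, and only exactness in the middle remains. Let $(\alpha_v)\in\bigoplus_vP_v$ have sum $0$. Then $(\alpha_v)=\partial(\beta_e)$ with $\beta_e\in V_e$, and we must show $\beta_e\in P$. The edges with $\beta_e\ne0$ form a finite forest. If it is nonempty, it has an edge $e$ with an endpoint $v$ that lies on no other edge of the forest. Then $\alpha_v=\pm\beta_e$, so $\beta_e\in P\cap V_e=P_e$. Subtract $\partial\beta_e\in\bigoplus_vP_v$ and induct on the number of edges.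
\end{proof}

The first application is the gluing result that we use for connected sums and for tori.

\begin{proposition}\label{prop:glue}
If every $kG_e$ is left noetherian and every $kG_v$ is coherent, then $kG$ is coherent.
\end{proposition}

\begin{proof}
Let $P\le R^N$ be finitely generated. Choose $K$ so large that a finite generating set lies in $V_v$ for some vertex $v$; then $P(K)=P$. Each $P_e$ is a submodule of the finitely generated module $V_e$ over the noetherian ring $kG_e$, so it is finitely generated, and $\bigoplus_eP_e$ is finitely generated over $R$. By \eqref{eq:tree} and (F3), $\bigoplus_vP_v$ is finitely generated, hence so is each summand $R\otimes_{kG_v}P_v$. By Lemma~\ref{lem:descent}, $P_v$ is a finitely generated submodule of the finitely generated free $kG_v$-module $V_v$, so it is finitely presented. Thus $\bigoplus_vP_v$ is finitely presented, and so is $P$ by \eqref{eq:tree} and (F2).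
\end{proof}

\begin{remark}
The edge algebras must be more than coherent. The group $F_2\times F_2$ acts through its second factor on the Cayley tree of $F_2$ with all stabilizers equal to $F_2$, whose algebra is coherent by the fir property, but $k[F_2\times F_2]$ is not coherent (Theorem~\ref{thm:four}).
\end{remark}

\subsection{Adding one edge}

If $P$ is not known to be finitely generated, no single $K$ need satisfy $P(K)=P$, and we must control how $P(K)$ grows with $K$. The next lemma generalizes \eqref{eq:torus}.

\begin{lemma}\label{lem:onedge}
Let $K'=K\cup\{\eta,u\}$, where $\eta\notin K$ is an edge joining a vertex $w\in K$ to a vertex $u\notin K$. Let $F=G_u$ and $C=G_\eta\le F$. Then there are a finitely generated $kC$-module $Z$ and a $kF$-submodule $X\le kF\otimes_{kC}Z$ with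
\[
P(K')/P(K)\cong R\otimes_{kF}X .
\]
\end{lemma}

\begin{proof}
Primes denote the objects defined by $K'$.

\emph{The new group elements.} For an edge $e$ let $\Theta_e=\{s:s\eta=e\}$, which is empty or a free $G_e$-orbit, and let $L_e=k[\Theta_e]^N$. For $e=s\eta$ put $u(e)=su$ and $w(e)=sw$; these endpoints of $e$ do not depend on $s$, because there are no inversions. For a vertex $v$ let $\operatorname{St}(v)=\{e\in G\eta:u(e)=v\}$. It is empty unless $v\in Gu$, and $G_v$ acts transitively on it: if $su=s'u=v$, then $s's^{-1}\in G_v$ carries $s\eta$ to $s'\eta$. An element $s$ lies in $\Omega'_e\setminus\Omega_e$ exactly when $s\eta=e$, and in $\Omega'_v\setminus\Omega_v$ exactly when $su=v$, that is, when $s\in\Theta_e$ for the edge $e=s\eta\in\operatorname{St}(v)$. Hence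
\[
V'_e=V_e\oplus L_e,\qquad V'_v=V_v\oplus\bigoplus_{e\in\operatorname{St}(v)}L_e .
\]
For $e\in G\eta$ and $s\in\Theta_e$ we have $w(e)=sw\in sK$, so $\Theta_e\subset\Omega_{w(e)}$. Also $\Omega_e\subset\Omega_{w(e)}$. Therefore $V'_e\subset V_{w(e)}$ and $P'_e\le P_{w(e)}$.

\emph{The quotient.} The sequence \eqref{eq:tree} for $K$ maps injectively into the one for $K'$, and the snake lemma gives
\[
P(K')/P(K)\cong\operatorname{coker}\Big(\bigoplus_eP'_e/P_e\to\bigoplus_vP'_v/P_v\Big).
\]
Here $P'_e=P_e$ for $e\notin G\eta$ and $P'_v=P_v$ for $v\notin Gu$. For $e\in G\eta$ the component of the map at $w(e)$ vanishes because $P'_e\le P_{w(e)}$, so $P'_e/P_e$ maps only to the summand at $u(e)$. The cokernel is therefore $\bigoplus_{v\in Gu}X_v$ with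
\[
X_v=P'_v\Big/\Big(P_v+\sum_{e\in\operatorname{St}(v)}P'_e\Big),
\]
and by (T1) it is isomorphic to $R\otimes_{kF}X$ with $X=X_u$.

\emph{The embedding.} For $e\in\operatorname{St}(v)$ let $\operatorname{pr}_e\colon V'_v\to L_e$ be the projection, and put $Z_e=L_e/\operatorname{pr}_e(P'_e)$, a quotient of $L_e\cong(kG_e)^N$. The map $P'_v\to\bigoplus_{e\in\operatorname{St}(v)}Z_e$ given by the projections kills $P_v\subset V_v$. It kills $P'_{e}$ for $e\in\operatorname{St}(v)$: in $Z_e$ by definition, and in $Z_{e'}$ for $e'\ne e$ because $P'_e\subset V_e\oplus L_e\subset V_v\oplus L_e$. So it induces a map on $X_v$. This map is injective: if $\alpha\in P'_v$ maps to zero, there are $\alpha_e\in P'_e$, almost all zero, with $\operatorname{pr}_e(\alpha)=\operatorname{pr}_e(\alpha_e)$ for all $e\in\operatorname{St}(v)$, and then $\alpha-\sum_e\alpha_e\in V_v\cap P=P_v$. Finally $F$ acts transitively on $\operatorname{St}(u)\ni\eta$ with stabilizer $C$, so $\bigoplus_{e\in\operatorname{St}(u)}Z_e\cong kF\otimes_{kC}Z$ with $Z=Z_\eta$, by (T1).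
\end{proof}

\begin{example}
Let $G=\mathbb Z^2=\langle z,y\rangle$ act on the line with vertices $v_i$ by $zv_i=v_i$, $yv_i=v_{i+1}$, and let $P=I$ be an ideal. Take $K=[v_{-n},v_0]$ and $\eta=[v_{-n-1},v_{-n}]$. At $v=v_0$ we have $\Omega_v=\{z^iy^j:0\le j\le n\}$, so $P_v=I_n$, $P'_v=I_{n+1}$ and $P(K)=P^a_n$. The set $\operatorname{St}(v)$ consists of $e=[v_0,v_1]=y^{n+1}\eta$, with $P'_e=yI_n$ and $L_e=k[z^{\pm1}]y^{n+1}$. So $X_v\cong D_{n+1}/D_n$ sits inside $Z_e\cong k[z^{\pm1}]/D_n$.
\end{example}

\subsection{Submodules of modules induced from a free factor}

In the example $F=C$, so the increment is induced from the edge group. In general $X$ is only a submodule of a module induced from $C$. The following lemma splits $X$ into a part induced from $C$ and a flat part. Flat parts will be detected by their rank.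

\begin{lemma}\label{lem:flat}
Let $F=C*F'$ be a free group, $Z$ a $kC$-module, $X$ a $kF$-submodule of $Q=kF\otimes_{kC}Z$, and $Z_0=\{\zeta\in Z:1\otimes\zeta\in X\}$. Then $kF\otimes_{kC}Z_0\le X$, and $X/(kF\otimes_{kC}Z_0)$ is a flat $kF$-module.
\end{lemma}

\begin{proof}
Induction is exact, so $kF\otimes_{kC}Z_0$ is the submodule of $Q$ generated by $1\otimes Z_0\subset X$, and $X/(kF\otimes_{kC}Z_0)$ is a submodule of $kF\otimes_{kC}(Z/Z_0)$. It meets $1\otimes Z/Z_0$ trivially: if $1\otimes\zeta\in X+kF\otimes_{kC}Z_0=X$, then $\zeta\in Z_0$. So we may assume $Z_0=0$, and we must show that $\operatorname{Tor}_1^{kF}(U,X)=0$ for every right $kF$-module $U$.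

Let $B=Q/X$. Since $\operatorname{Tor}_2^{kF}(U,B)=0$, the group $\operatorname{Tor}_1^{kF}(U,X)$ is the kernel of $\operatorname{Tor}_1^{kF}(U,Q)\to\operatorname{Tor}_1^{kF}(U,B)$. The $kC$-linear map $Z\to B$, $\zeta\mapsto1\otimes\zeta+X$, is injective because $Z_0=0$, and $Q\to B$ is the composite $kF\otimes_{kC}Z\to kF\otimes_{kC}B\to B$, the second map being $g\otimes b\mapsto gb$. By (T2) the map to be studied factors as
\[
\operatorname{Tor}_1^{kC}(U,Z)\to\operatorname{Tor}_1^{kC}(U,B)\to\operatorname{Tor}_1^{kF}(U,B).
\]
The first arrow is injective because $C$ is free, so $\operatorname{Tor}_2^{kC}(U,B/Z)=0$. For the second, tensor the chain complex $0\to kF\to k[F/C]\oplus k[F/F']\to k\to0$ of the tree of $C*F'$ with $B$ over $k$. By (T3) this gives an exact sequence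
\[
0\to kF\otimes_kB\to(kF\otimes_{kC}B)\oplus(kF\otimes_{kF'}B)\to B\to0
\]
whose first term is free and whose last map is $g\otimes b\mapsto gb$ on each summand. Hence $\operatorname{Tor}_1^{kC}(U,B)\oplus\operatorname{Tor}_1^{kF'}(U,B)\to\operatorname{Tor}_1^{kF}(U,B)$ is injective, and so is its restriction to the first summand.
\end{proof}

\begin{remark}
The subgroup $C$ must be a free factor. Let $F=\langle a\rangle\cong\mathbb Z$, $C=\langle a^2\rangle$, $Z=k$ with trivial action, and let $X$ be the span of $1\otimes1+a\otimes1$. Then $Z_0=0$, and $X\cong k$ is a nonzero torsion module over $k[a^{\pm1}]$, hence not flat.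
\end{remark}

\section{Surface groups}\label{sec:surface}

\subsection{What one tree gives}

We first exhaust a tree by finite subtrees and combine the results of Section~\ref{sec:trees} with a rank count.

\begin{proposition}\label{prop:onetree}
Let $G$ act on a countably infinite tree $\mathcal T$ with finitely many orbits of vertices and edges, and let $R=kG$. Assume that the vertex stabilizers are free, and that each edge stabilizer is infinite cyclic and a free factor of the stabilizers of both endpoints. Let $E\supseteq k$ be a field and $\chi\colon G\to E^\times$ a homomorphism that sends a generator of each edge stabilizer to an element transcendental over $k$. Let $P\le R^N$ with $\operatorname{rk}_EP<\infty$. Then there are submodules $P_0\le P_1\le\cdots$ with union $P$ and an integer $n_0$ such that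
\begin{enumerate}
\item[(a)] $E\otimes_RP_n\to E\otimes_RP$ is injective for all $n$;
\item[(b)] $P_n$ is finitely presented for all $n$;
\item[(c)] for $n\ge n_0$, $P_{n+1}/P_n\cong R\otimes_{kC_n}Z_n$, where $C_n$ is an edge stabilizer and $Z_n$ is a finitely generated torsion module over the principal ideal domain $kC_n$.
\end{enumerate}
\end{proposition}

\begin{proof}
For an edge stabilizer $C=\langle c\rangle$, the ring map $kC=k[c^{\pm1}]\to E$ is injective since $\chi(c)$ is transcendental. So $E$ is a torsion-free, hence flat, module over the principal ideal domain $kC$, and $E$ contains the fraction field $k(c)$.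

Enumerate the vertices as $v_0,v_1,\dots$ and let $K_0=\{v_0\}$. Given $K_n$, take the first $v_i\notin K_n$, let $\eta_n$ be the first edge of the geodesic from $K_n$ to $v_i$, and add $\eta_n$ and its new endpoint $u_n$ to obtain $K_{n+1}$. The $K_n$ exhaust $\mathcal T$. Put $P_n=P(K_n)$. Every element of $P$ lies in $V_{v_0}$ once $K_n$ is large, so $P=\bigcup_nP_n$. With $F_n=G_{u_n}$ and $C_n=G_{\eta_n}$, Lemma~\ref{lem:onedge} gives $P_{n+1}/P_n\cong R\otimes_{kF_n}X_n$ with $X_n\le kF_n\otimes_{kC_n}Z^{(n)}$ and $Z^{(n)}$ finitely generated over $kC_n$.

(a) The kernel of $E\otimes_RP_n\to E\otimes_RP_{n+1}$ is a quotient of $\operatorname{Tor}_1^R(E,P_{n+1}/P_n)$, which is $\operatorname{Tor}_1^{kF_n}(E,X_n)$ by (T2). Since $\operatorname{Tor}_2^{kF_n}=0$, this group embeds in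
\[
\operatorname{Tor}_1^{kF_n}(E,kF_n\otimes_{kC_n}Z^{(n)})=\operatorname{Tor}_1^{kC_n}(E,Z^{(n)})=0 .
\]
So all maps in the direct system $E\otimes_RP_n$ are injective, and $E\otimes_RP$ is its limit.

(b) Consider \eqref{eq:tree} for $K=K_n$. Each $P_e$ is finitely generated over the noetherian ring $kG_e$, so $\bigoplus_eP_e$ is finitely generated over $R$ and has finite rank. By (a), $P_n$ has finite rank. By right exactness of $E\otimes_R-$, the module $\bigoplus_vP_v$ has finite rank, so $E\otimes_{kG_v}P_v$ is finite-dimensional for every $v$. By the fir property $P_v\le V_v$ is a free $kG_v$-module, and the size of a basis is $\dim_E(E\otimes_{kG_v}P_v)<\infty$. Thus $P_n$ is the quotient of a finitely generated free $R$-module by a finitely generated submodule.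

(c) The subspaces $E\otimes_RP_n$ increase to the finite-dimensional space $E\otimes_RP$, so they equal it for $n\ge n_0$. For such $n$,
\[
E\otimes_{kF_n}X_n=E\otimes_R(P_{n+1}/P_n)=0 .
\]
By (b) and (F2), $R\otimes_{kF_n}X_n$ is finitely presented, so $X_n$ is finitely presented over $kF_n$ by Lemma~\ref{lem:descent}. Let $Z_n\le Z^{(n)}$ be the submodule $Z_0$ of Lemma~\ref{lem:flat}; it is finitely generated since $kC_n$ is noetherian. Then $X''=X_n/(kF_n\otimes_{kC_n}Z_n)$ is finitely presented by (F2) and flat by Lemma~\ref{lem:flat}. By (F4) it is projective, hence free. But $E\otimes_{kF_n}X''$ is a quotient of $E\otimes_{kF_n}X_n=0$, so $X''=0$. Therefore $X_n=kF_n\otimes_{kC_n}Z_n$ and $P_{n+1}/P_n\cong R\otimes_{kC_n}Z_n$. Finally $E\otimes_{kC_n}Z_n=0$ forces $k(c)\otimes_{kC_n}Z_n=0$ for a generator $c$ of $C_n$, so $Z_n$ is torsion.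
\end{proof}

\begin{remark}\label{rem:onetree}
One tree cannot prove finite generation. Let $G=F_2\times\langle c\rangle$ with $c$ of infinite order act through $F_2$ on the Cayley tree of $F_2$, and let $E$ be the fraction field of $k[G^{\mathrm{ab}}]$. All stabilizers equal $\langle c\rangle$, so Proposition~\ref{prop:onetree} applies. Let $P\le R$ be the preimage of the ideal $J$ of Example~\ref{ex:rank} under $R\to R/(c-1)R=kF_2$. It is not finitely generated, since it maps onto $J$. But $E\otimes_RJ=0$, because $c-1$ kills $J$ and is invertible in $E$, so the sequence $(c-1)R\to P\to J\to0$ gives $\operatorname{rk}_EP\le1$.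
\end{remark}

\subsection{Two splittings of a surface group}

Let
\[
S=\Big\langle a_1,b_1,\dots,a_g,b_g\ \Big|\ \prod_{i=1}^g[a_i,b_i]\Big\rangle,\qquad [a,b]=aba^{-1}b^{-1},\quad g\ge1,
\]
and put $R=kS$, $\Lambda=k[S^{\mathrm{ab}}]$ and $E=\operatorname{Frac}(\Lambda)$. The group $S^{\mathrm{ab}}\cong\mathbb Z^{2g}$ has the classes of the generators as a basis, so $\Lambda$ is a Laurent polynomial ring. Let $z$ and $y$ be the classes of $a_1$ and $b_1$. Every $\Lambda$-module is a right $R$-module through $S\to S^{\mathrm{ab}}$.

With $\omega=\prod_{i\ge2}[a_i,b_i]$ the relation reads $a_1b_1a_1^{-1}b_1^{-1}\omega=1$. It is equivalent to $b_1a_1b_1^{-1}=\omega a_1$ and also to $a_1b_1a_1^{-1}=\omega^{-1}b_1$. So $S$ is an HNN extension in two ways: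
\begin{itemize}
\item with vertex group $F_a$ free on $a_1,a_2,b_2,\dots,a_g,b_g$, stable letter $b_1$, and associated subgroups $\langle a_1\rangle$ and $\langle\omega a_1\rangle$;
\item with vertex group $F_b$ free on $b_1,a_2,b_2,\dots,a_g,b_g$, stable letter $a_1$, and associated subgroups $\langle b_1\rangle$ and $\langle\omega^{-1}b_1\rangle$.
\end{itemize}
The word $\omega$ involves neither $a_1$ nor $b_1$. So replacing $a_1$ by $\omega a_1$ in the basis of $F_a$, or $b_1$ by $\omega^{-1}b_1$ in the basis of $F_b$, gives another basis, and all four associated subgroups are infinite cyclic free factors. Let $\mathcal T_a$ and $\mathcal T_b$ be the two trees. They are countably infinite, with one orbit of vertices and one of edges. The stabilizer of an edge is, inside the stabilizer of either endpoint, conjugate to a copy of an associated subgroup, so it is a free factor. In $\mathcal T_a$ every edge stabilizer is conjugate in $S$ to $\langle a_1\rangle$ and maps isomorphically onto $\langle z\rangle\le S^{\mathrm{ab}}$; in $\mathcal T_b$ it maps isomorphically onto $\langle y\rangle$. We use these maps to identify the algebras of the edge stabilizers with $k[z^{\pm1}]$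 and $k[y^{\pm1}]$. Since $z$ and $y$ are transcendental over $k$ in $E$, Proposition~\ref{prop:onetree} applies to both trees. For $g=1$ the trees are the two lines of Section~\ref{sec:torus}.

\subsection{A vanishing lemma}

To compare the two filtrations we will apply $\Lambda_{\mathfrak p}\otimes_R-$ for a prime $\mathfrak p$ of $\Lambda$. The lemma below controls the failure of exactness. It uses Poincar\'e duality for $S$: for every $kS$-module $W$ there is an isomorphism $H_2(S;W)\cong H^0(S;W)=W^S$ onto the invariants.

\begin{lemma}\label{lem:vanish}
Let $\kappa\supseteq k$ be a field and $\chi\colon S\to\kappa^\times$ a homomorphism with $\chi(s)$ transcendental over $k$ for some $s\in S$. Then $\operatorname{Tor}_2^R(\kappa,-)=0$, and $\operatorname{Tor}_1^R(\kappa,P)=0$ for every submodule $P$ of a free module.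
\end{lemma}

\begin{proof}
By (T4) and duality, $\operatorname{Tor}_2^R(\kappa,W)\cong(\kappa\otimes_kW)^S$, where $s(x\otimes w)=x\chi(s)^{-1}\otimes sw$. Suppose $\xi\ne0$ is invariant. Write $\xi=\sum_ix_i\otimes w_i$ with the $w_i$ linearly independent over $k$, and let $U\subset\kappa$ be the $k$-span of the $x_i$; it is nonzero and finite-dimensional. If $U'\subset\kappa$ is any $k$-subspace with $\xi\in U'\otimes_kW$, then applying linear forms on $W$ dual to the $w_i$ gives $x_i\in U'$, so $U\subset U'$. Now $\xi=s\xi\in U\chi(s)^{-1}\otimes_kW$, so $U\subset U\chi(s)^{-1}$, that is, $U\chi(s)\subset U$. By the Cayley--Hamilton theorem, $Up(\chi(s))=0$ for some nonzero polynomial $p$ over $k$. As $\kappa$ is a field and $U\ne0$, we get $p(\chi(s))=0$, a contradiction. The second claim is Lemma~\ref{lem:rank}(b).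
\end{proof}

Without the transcendence hypothesis the lemma fails: for $\kappa=k$ and $\chi=1$ we have $\operatorname{Tor}_2^R(k,k)=H_2(S;k)\cong k$. This is why ranks over $kS$ are measured with $E$ and not with $k$.

\subsection{Comparing the two filtrations}

\begin{proof}[Proof of Theorem~\ref{thm:surface}]
A finitely generated module has finite rank. For the converse in (a), let $P\le R^N$ with $\operatorname{rk}_EP<\infty$. Proposition~\ref{prop:onetree} for $\mathcal T_a$ and $\mathcal T_b$ gives chains $P^a_n$ and $P^b_m$ of finitely presented submodules with union $P$, and integers $n_0,m_0$, such that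
\[
P^a_{n+1}/P^a_n\cong R\otimes_{kC_n}Z_n\ \ (n\ge n_0),\qquad P^b_{m+1}/P^b_m\cong R\otimes_{kC'_m}Z'_m\ \ (m\ge m_0),
\]
where $Z_n$ is finitely generated and torsion over $kC_n=k[z^{\pm1}]$, and $Z'_m$ is finitely generated and torsion over $kC'_m=k[y^{\pm1}]$. As $P^b_{m_0}$ is finitely generated, there is an $n\ge n_0$ with $P^b_{m_0}\le P^a_n$. We claim that $Z_j=0$ for all $j\ge n$. Then $P=P^a_n$ is finitely generated.

Suppose $Z_j\ne0$ for some $j\ge n$. Being finitely generated, $Z_j$ has a simple quotient $k'=k[z^{\pm1}]/(q)$ with $q$ irreducible.

\emph{The local ring.} Write $S^{\mathrm{ab}}=\langle z\rangle\times H'$, where $H'$ has as basis the classes of the generators other than $a_1$; one of them is $y$. Then $\Lambda/q\Lambda=k'[H']$ is a Laurent polynomial ring over the field $k'$. So $\mathfrak p=q\Lambda$ is prime, and $y$ is transcendental over $k$ in $\kappa=\operatorname{Frac}(\Lambda/q\Lambda)=\Lambda_{\mathfrak p}/q\Lambda_{\mathfrak p}$. In particular every nonzero element of $k[y^{\pm1}]$ is a unit of $\Lambda_{\mathfrak p}$. Since $\Lambda$ is a unique factorization domain, every nonzero element of $\Lambda_{\mathfrak p}$ is a unit times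 a power of $q$. For an $R$-module $W$ put $W_{\mathfrak p}=\Lambda_{\mathfrak p}\otimes_RW$, and for $Q\le P$ let $\overline Q$ be the image of $Q_{\mathfrak p}$ in $E\otimes_RP$. If $Q\le Q'\le P$, then $\overline Q\subset\overline{Q'}$.

\emph{The second filtration is constant at $\mathfrak p$.} For $m\ge m_0$ the module $Z'_m$ is killed by a nonzero element of $k[y^{\pm1}]$, so $(P^b_{m+1}/P^b_m)_{\mathfrak p}=\Lambda_{\mathfrak p}\otimes_{k[y^{\pm1}]}Z'_m=0$. By right exactness $(P^b_m)_{\mathfrak p}\to(P^b_{m+1})_{\mathfrak p}$ is onto, and $\overline{P^b_m}=\overline{P^b_{m+1}}$. Choose $m\ge m_0$ with $P^a_{j+1}\le P^b_m$. The inclusions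
\[
P^b_{m_0}\le P^a_n\le P^a_j\le P^a_{j+1}\le P^b_m
\]
and $\overline{P^b_{m_0}}=\overline{P^b_m}$ give $\overline{P^a_j}=\overline{P^a_{j+1}}$.

\emph{No information is lost in $E\otimes_RP$.} Let $Q=P^a_{j+1}$. We show that $Q_{\mathfrak p}\to E\otimes_RP$ is injective. The sequence $0\to\Lambda_{\mathfrak p}\xrightarrow{\,q\,}\Lambda_{\mathfrak p}\to\kappa\to0$ is an exact sequence of right $R$-modules, and $b_1$ acts on $\kappa$ by the transcendental element $y$. By Lemma~\ref{lem:vanish}, $\operatorname{Tor}_1^R(\kappa,Q)=0$, so $q$ acts injectively on $Q_{\mathfrak p}$. Hence $Q_{\mathfrak p}$ is torsion-free over $\Lambda_{\mathfrak p}$ and embeds in $E\otimes_{\Lambda_{\mathfrak p}}Q_{\mathfrak p}=E\otimes_RQ$, which embeds in $E\otimes_RP$ by Proposition~\ref{prop:onetree}(a).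

\emph{The contradiction.} By the last two paragraphs $(P^a_j)_{\mathfrak p}\to(P^a_{j+1})_{\mathfrak p}$ is onto, so $(P^a_{j+1}/P^a_j)_{\mathfrak p}=0$. But this module is $\Lambda_{\mathfrak p}\otimes_{k[z^{\pm1}]}Z_j$, which surjects onto $\Lambda_{\mathfrak p}\otimes_{k[z^{\pm1}]}k'=\kappa\ne0$. This proves the claim and (a).

By Lemma~\ref{lem:vanish}, applied to $\kappa=E$ and $s=a_1$, we have $\operatorname{Tor}_2^R(E,-)=0$. So (b) follows from (a) and Lemma~\ref{lem:rank}(c). In (c), the union of the chain has rank at most $d$ by Lemma~\ref{lem:rank}(a), so it is finitely generated by (a) and equals some $P_n$.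
\end{proof}

\section{Extensions by $\mathbb Z$}\label{sec:ext}

For $\phi\in\operatorname{Aut}(\Gamma)$ let $\Gamma\rtimes_\phi\mathbb Z=\langle\Gamma,t\mid t\gamma t^{-1}=\phi(\gamma)\rangle$. Every extension $1\to\Gamma\to G\to\mathbb Z\to1$ has this form.

\begin{theorem}\label{thm:ext}
Let $\Gamma$ be a group and $\phi\in\operatorname{Aut}(\Gamma)$. Suppose there are a field $E\supseteq k$ and a homomorphism $\chi\colon\Gamma\to E^\times$, making $E$ a right $k\Gamma$-module, such that
\begin{enumerate}
\item[(i)] $\operatorname{Tor}_2^{k\Gamma}(E,-)=0$;
\item[(ii)] there is a $k$-automorphism $\bar\phi$ of $E$ with $\bar\phi\chi=\chi\phi$;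
\item[(iii)] every submodule $P$ of a finitely generated free $k\Gamma$-module with $\dim_E(E\otimes_{k\Gamma}P)<\infty$ is finitely generated.
\end{enumerate}
Then $k[\Gamma\rtimes_\phi\mathbb Z]$ is coherent.
\end{theorem}

The proof forms modules $D_n\le(k\Gamma)^N$ of leading coefficients, as in Section~\ref{sec:torus}, and uses (iii) in place of the ascending chain condition. The difficulty is to bound the ranks of the $D_n$, for by Example~\ref{ex:rank} lying in $(k\Gamma)^N$ gives no bound. The bound comes from working with a \emph{kernel}: by (i), the part of degree at most $n$ of the kernel has rank at most $(n+1)N$, and this rank is the sum of the ranks of $D_0,\dots,D_n$. Hypothesis (ii) ensures that untwisting by $\phi$ does not change ranks.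

\begin{proof}
Let $R=k\Gamma$ and $A=k[\Gamma\rtimes_\phi\mathbb Z]=\bigoplus_iRt^i$, with $tr=\phi(r)t$, where $\phi$ also denotes the induced automorphism of $R$ and the coordinatewise map on $R^N$. Write $\operatorname{rk}$ for $\operatorname{rk}_E$. By (i), (iii) and Lemma~\ref{lem:rank}(c), $R$ is coherent.

\emph{Twisting preserves rank.} For $P\le R^N$ the set $\phi(P)$ is again a submodule. The formula $x\otimes\alpha\mapsto\bar\phi(x)\otimes\phi(\alpha)$ defines a map $E\otimes_RP\to E\otimes_R\phi(P)$, since by (ii)
\[
\bar\phi(x\chi(\gamma))\otimes\phi(\alpha)=\bar\phi(x)\chi(\phi(\gamma))\otimes\phi(\alpha)=\bar\phi(x)\otimes\phi(\gamma\alpha),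
\]
and $\bar\phi$ fixes $k$. It is $\bar\phi$-semilinear, and $\bar\phi^{-1},\phi^{-1}$ define an inverse. So $\operatorname{rk}\phi(P)=\operatorname{rk}P$.

\emph{Truncated kernels.} Let $A^N\to A^m$ be an $A$-linear map, given on row vectors by right multiplication with a matrix $\mathcal M$, and let $L$ be its kernel. Multiplying $\mathcal M$ on the right by a power of $t$ does not change $L$, so we may assume that its entries lie in $A_d$ for some $d$, where $A_n=\bigoplus_{0\le i\le n}Rt^i$. Then $L_n=L\cap A_n^N$ is the kernel of an $R$-linear map $A_n^N\to A_{n+d}^m$ between finitely generated free $R$-modules, the first of rank $(n+1)N$. So $L_n$ is finitely generated over $R$ by coherence, and $\operatorname{rk}L_n\le(n+1)N$ by Lemma~\ref{lem:rank}(b).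

\emph{Leading coefficients.} Let $D_n\le R^N$ be the submodule of coefficients of $t^n$ of elements of $L_n$. With $L_{-1}=0$ the sequence $0\to L_{n-1}\to L_n\to D_n\to0$ is exact, and Lemma~\ref{lem:rank}(b) gives $\operatorname{rk}L_n=\operatorname{rk}L_{n-1}+\operatorname{rk}D_n$. Hence
\[
\sum_{j=0}^n\operatorname{rk}D_j=\operatorname{rk}L_n\le(n+1)N\qquad\text{for all }n .
\]
It follows that $\operatorname{rk}D_n\le N$ for infinitely many $n$. Otherwise $\operatorname{rk}D_j\ge N+1$ for all $j\ge j_0$, and the sum is at least $(n+1-j_0)(N+1)$, which exceeds $(n+1)N$ once $n+1>j_0(N+1)$.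

Since $tL_n\subset L_{n+1}$ and $t\cdot rt^n=\phi(r)t^{n+1}$, we have $\phi(D_n)\le D_{n+1}$. So the submodules $B_n=\phi^{-n}(D_n)$ of $R^N$ form an ascending chain, and $\operatorname{rk}B_n=\operatorname{rk}D_n\le N$ for infinitely many $n$. By Lemma~\ref{lem:rank}(a) the union has rank at most $N$, and by (iii) it is finitely generated. So there is an $n_1$ with $B_n=B_{n_1}$, that is $D_n=\phi^{n-n_1}(D_{n_1})$, for all $n\ge n_1$.

\emph{Generation.} We show $L=AL_{n_1}$, which is finitely generated over $A$. Every element of $L$ is of the form $t^{-i}\lambda$ with $\lambda\in L_n$ for some $i,n$, so it suffices to show $L_n\subset AL_{n_1}$. This holds for $n\le n_1$. For $n>n_1$ and $\lambda\in L_n$, the coefficient of $t^n$ in $\lambda$ is $\phi^{n-n_1}(\rho)$, where $\rho$ is the coefficient of $t^{n_1}$ in some $\mu\in L_{n_1}$. Then $\lambda-t^{n-n_1}\mu\in L_{n-1}$, and induction on $n$ applies.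
\end{proof}

\begin{corollary}\label{cor:ext}
Let $\Gamma$ be a finitely generated free group or the fundamental group of a closed orientable surface of genus at least $1$. Then the hypotheses of Theorem~\ref{thm:ext} hold for every $\phi\in\operatorname{Aut}(\Gamma)$, so $k[\Gamma\rtimes_\phi\mathbb Z]$ is coherent.
\end{corollary}

\begin{proof}
If $\Gamma=F$ is free, take $E=k$, $\chi=1$, $\bar\phi=\mathrm{id}$. Then (i) and (ii) hold. A module $P$ as in (iii) is free by the fir property, with a basis of $\dim_k(k\otimes_{kF}P)$ elements. If $\Gamma=S$ is a surface group, take $E=\operatorname{Frac}k[S^{\mathrm{ab}}]$. The automorphism of $S^{\mathrm{ab}}$ induced by $\phi$ extends to a $k$-automorphism $\bar\phi$ of $E$, which gives (ii). Lemma~\ref{lem:vanish} gives (i), and Theorem~\ref{thm:surface}(a) gives (iii).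
\end{proof}

\section{Three-manifold groups}\label{sec:three}

We collect the closure properties proved so far in one class of groups, and then show that it contains all $3$-manifold groups. Recall that $\operatorname{cd}_kG$ is the least length of a projective resolution of the trivial $kG$-module $k$.

\begin{theorem}\label{thm:class}
Let $\mathcal C$ be the smallest class of groups that contains all virtually polycyclic groups and all groups $F\rtimes\mathbb Z$ and $S\rtimes\mathbb Z$, with $F$ finitely generated free and $S$ the fundamental group of a closed orientable surface of genus at least $1$, and that contains a group $G$ whenever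
\begin{enumerate}
\item[(C1)] $G$ is a subgroup of a group in $\mathcal C$; or
\item[(C2)] $G$ has a finite-index subgroup in $\mathcal C$; or
\item[(C3)] all finitely generated subgroups of $G$ lie in $\mathcal C$; or
\item[(C4)] $G$ is the fundamental group of a finite graph of groups with vertex groups in $\mathcal C$ and virtually polycyclic edge groups.
\end{enumerate}
Then:
\begin{enumerate}
\item[(a)] $kG$ is coherent for all $G\in\mathcal C$ and all fields $k$;
\item[(b)] the fundamental group of every connected $3$-manifold lies in $\mathcal C$;
\item[(c)] if $G\in\mathcal C$ and $\operatorname{cd}_kG=d<\infty$, then every finitely presented $kG$-module has a resolution of length at most $d$ by finitely generated projective modules.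
\end{enumerate}
\end{theorem}

Parts (a) and (b) together give Theorem~\ref{thm:main}.

\begin{proof}[Proof of (a) and (c)]
Fix $k$. The class of groups $G$ with $kG$ coherent contains the virtually polycyclic groups by Hall's theorem and the groups $F\rtimes\mathbb Z$, $S\rtimes\mathbb Z$ by Corollary~\ref{cor:ext}. It is closed under (C1)--(C3) by Lemma~\ref{lem:sub}, and under (C4) by Proposition~\ref{prop:glue} and Hall's theorem. So it contains $\mathcal C$.

For (c), let $W$ be finitely presented. The kernel of a surjection from a finitely generated free module onto $W$ is finitely generated by (F1), hence finitely presented by coherence. Repeating this, we obtain an exact sequence $0\to W_d\to\Phi_{d-1}\to\dots\to\Phi_0\to W\to0$ with the $\Phi_i$ finitely generated free and $W_d$ finitely generated (for $d=0$, $W_0=W$). Let $\Pi_*\to k$ be a projective resolution of length $d$. Then $\Pi_*\otimes_kW$ with the diagonal action is a resolution of $W$ of length $d$, and its terms are direct summands of sums of copies of $kG\otimes_kW$, which is free by (T3). So $W$ has projective dimension at most $d$, and therefore $W_d$ is projective.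
\end{proof}

\begin{proof}[Proof of (b)]
\emph{Reduction to closed, orientable, irreducible manifolds.} By (C3) it suffices to treat a finitely generated subgroup of the fundamental group. It is the fundamental group of a covering space, so by Scott's core theorem it is $\pi_1(M)$ for a compact connected $3$-manifold $M$. If $\partial M\ne\emptyset$, the double of $M$ along its boundary is closed and retracts onto $M$, so $\pi_1(M)$ embeds in the fundamental group of the double. By (C1) we may assume that $M$ is closed, and by (C2), passing to the orientation cover, that it is orientable. By the Kneser--Milnor prime decomposition, $M$ is a finite connected sum of closed orientable prime manifolds, and $\pi_1(M)$ is the free product of their fundamental groups. By (C4) with trivial edge groups we may assume that $M$ is prime, that is, $M=S^2\times S^1$ or $M$ is irreducible (every embedded sphere bounds a ball). The group $\mathbb Z$ and all finite groups are virtually polycyclic. So let $M$ be closed, orientable and irreducible with infinite fundamental group.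

\emph{Geometrization.} By the geometrization theorem (Perelman), there is a finite, possibly empty, family of disjoint incompressible (that is, $\pi_1$-injective) tori that cuts $M$ into compact pieces, each of which is Seifert fibered or has an interior that is hyperbolic of finite volume. An orientable Seifert fibered manifold is a union of circles, each having a neighborhood that is a fibered solid torus; the space of fibers is a $2$-orbifold $B$ whose singular points are finitely many cone points in the interior. We also note two facts about a compact connected manifold $Y'$ that fibers over $S^1$. The bundle map lifts to the covering of $S^1$ corresponding to the image of $\pi_1(Y')$, so the fiber $\Sigma$ may be taken connected; and then $\pi_1(Y')\cong\pi_1(\Sigma)\rtimes\mathbb Z$.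

\emph{Case 1: $M$ is hyperbolic.} By \cite[Theorem~9.2]{agol-vh}, a finite cover $M'$ of $M$ fibers over $S^1$. The fiber is a closed connected surface, orientable because it is two-sided in the orientable manifold $M'$. It is not $S^2$, since $\pi_1(M)$ is not virtually cyclic. So $\pi_1(M')=S\rtimes\mathbb Z$ with $S$ of genus at least $1$, and $\pi_1(M)\in\mathcal C$ by (C2).

\emph{Case 2: $M$ is Seifert fibered.} By \cite[Lemma~3.2]{scott-geom} there is an exact sequence $1\to\langle h\rangle\to\pi_1(M)\to\pi_1^{\mathrm{orb}}(B)\to1$, and $h$ has infinite order because $M$, having infinite fundamental group, is not covered by $S^3$. The group $\pi_1^{\mathrm{orb}}(B)$ of the closed orbifold $B$ is finite, virtually $\mathbb Z^2$, or virtually a closed orientable surface group of genus at least $2$. In the first two cases $\pi_1(M)$ is virtually polycyclic. In the third, let $S'$ be such a surface subgroup of finite index. Its preimage acts on $\langle h\rangle\cong\mathbb Z$ by conjugation, and this action factors through a homomorphism $S'\to\{\pm1\}$. The kernel $S$ has index at most $2$, so it is again a closed orientable surface group of genus at least $2$,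 and its preimage $\Gamma$ is a finite-index subgroup of $\pi_1(M)$ and a central extension $1\to\mathbb Z\to\Gamma\to S\to1$. This extension need not split, so we cut it. Let $\Gamma$ act through $S$ on the tree $\mathcal T_a$ of Section~\ref{sec:surface}. An edge stabilizer is a central extension of $\mathbb Z$ by $\mathbb Z$, hence $\mathbb Z^2$. A vertex stabilizer is a central extension of a finitely generated free group $F$ by $\mathbb Z$; it splits because $F$ is free, and being central it is $F\times\mathbb Z=F\rtimes_{\mathrm{id}}\mathbb Z$. So $\Gamma\in\mathcal C$ by (C4), and $\pi_1(M)\in\mathcal C$ by (C2).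

\emph{Case 3: the family of tori is nonempty.} By van Kampen's theorem and incompressibility, $\pi_1(M)$ is the fundamental group of a finite graph of groups with edge groups $\mathbb Z^2$ and vertex groups $\pi_1(Y)$, where $Y$ runs over the pieces. By (C4) and (C2) it suffices to show that each $\pi_1(Y)$ has a finite-index subgroup $F\rtimes\mathbb Z$ with $F$ finitely generated free. The piece $Y$ is compact and orientable with nonempty boundary.

Let $Y$ be Seifert fibered. Its base orbifold $B$ is compact with nonempty boundary and has cone points of orders $m_1,\dots,m_r$. So $\pi_1^{\mathrm{orb}}(B)$ is the free product of a finitely generated free group with the cyclic groups $\mathbb Z/m_i$ of the cone points. Map it to $\prod_i\mathbb Z/m_i$ by killing the free factor and including each $\mathbb Z/m_i$. The kernel has finite index and meets every conjugate of every $\mathbb Z/m_i$ trivially, so the corresponding orbifold cover $B'$ has no cone points: it is a compact surface with nonempty boundary. The corresponding finite cover $Y'$ of $Y$ is a circle bundle over $B'$. As $\pi_2(B')=0$, there is an exact sequence $1\to\mathbb Z\to\pi_1(Y')\to\pi_1(B')\to1$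 with $\pi_1(B')$ finitely generated free. As in Case~2, over a subgroup $F\le\pi_1(B')$ of index at most $2$ the extension is central, hence equal to $F\times\mathbb Z$.

Let the interior of $Y$ be hyperbolic, with cusps. Then $\pi_1(Y)$ is virtually special, hence virtually RFRS \cite{wise}, and therefore a finite cover $Y'$ of $Y$ fibers over $S^1$ \cite{agol-rfrs}. (We use these two properties of groups only as the link between the two cited theorems.) The fiber is a compact connected surface, with nonempty boundary since $\partial Y'\neq\emptyset$. Its fundamental group $F$ is finitely generated free, and $\pi_1(Y')=F\rtimes\mathbb Z$.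
\end{proof}

\section{Failure in dimension four}\label{sec:four}

Coherence of $kG$ forces the homology of every finitely generated subgroup to be finite-dimensional in each degree. A product of two free groups has a finitely generated subgroup that violates this in degree two.

\begin{theorem}\label{thm:four}
For every field $k$, the algebra $k[F_2\times F_2]$ is not coherent. Hence, for closed orientable surfaces $\Sigma_g,\Sigma_h$ of genera $g,h\ge2$, the algebras $k[\pi_1(\Sigma_g)\times F_2]$ and $k[\pi_1(\Sigma_g\times\Sigma_h)]$ are not coherent.
\end{theorem}

So the analogue of Theorem~\ref{thm:main} fails for the closed aspherical $4$-manifolds $\Sigma_g\times\Sigma_h$, and in Corollary~\ref{cor:ext} the quotient $\mathbb Z$ cannot be replaced by $F_2$, either for $\Gamma=F_2$ or for a surface group $\Gamma$ of genus at least $2$.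

\begin{proof}
Let $\Gamma=\langle a_1,a_2\rangle\times\langle b_1,b_2\rangle$ with both factors free of rank two, and let $\Gamma_0$ be the kernel of the map $\Gamma\to\mathbb Z$ that sends all four generators to $1$.

\emph{$\Gamma_0$ is finitely generated.} Let $\Gamma_1=\langle a_1b_1^{-1},\,a_2a_1^{-1},\,b_2b_1^{-1}\rangle\le\Gamma_0$. The element $b_1$ commutes with $a_1b_1^{-1}$ and $a_2a_1^{-1}$. Since $a_1$ commutes with the second factor, conjugation by $b_1^{\pm1}$ agrees on $b_2b_1^{-1}$ with conjugation by $(a_1b_1^{-1})^{\mp1}\in\Gamma_1$. So $b_1^{\pm1}$ normalizes $\Gamma_1$. The subgroup $\langle\Gamma_1,b_1\rangle$ contains $a_1$, then $a_2$, and $b_2$, so it is $\Gamma$. Thus $\Gamma_1$ is normal and $\Gamma/\Gamma_1$ is cyclic, generated by $b_1$. The induced map $\Gamma/\Gamma_1\to\mathbb Z$ sends this generator to $1$, so it is injective, and $\Gamma_1=\Gamma_0$.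

\emph{$H_2(\Gamma_0;k)$ is infinite-dimensional.} By (T2) (Shapiro's lemma), $H_*(\Gamma_0;k)\cong H_*(\Gamma;k[x^{\pm1}])$, where $k[x^{\pm1}]=k[\Gamma/\Gamma_0]$ and all generators act by $x$. These groups are $k[x^{\pm1}]$-modules, and since $k(x)$ is flat over $k[x^{\pm1}]$,
\[
k(x)\otimes_{k[x^{\pm1}]}H_2(\Gamma_0;k)\cong H_2(\Gamma;k(x)).
\]
For one factor, the Cayley tree gives a free resolution of $k$, and $H_*(F_2;k(x))$ is the homology of the complex $k(x)^2\to k(x)$, $(f_1,f_2)\mapsto(x-1)(f_1+f_2)$. This map is onto, so the homology is one-dimensional and concentrated in degree $1$. The tensor product over $k$ of the resolutions for the two factors is a free resolution for $\Gamma$, so $H_*(\Gamma;k(x))$ is the homology of the tensor product over $k(x)$ of two copies of the complex above. By the K\"unneth formula $H_2(\Gamma;k(x))\cong k(x)\ne0$. Hence $H_2(\Gamma_0;k)$ is not a torsion module over $k[x^{\pm1}]$; it contains a copy of $k[x^{\pm1}]$ and is infinite-dimensional over $k$.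

\emph{Conclusion.} Suppose $k\Gamma$ is coherent. Then so is $k\Gamma_0$, by Lemma~\ref{lem:sub}(a). The augmentation ideal of $k\Gamma_0$ is generated by the elements $\gamma-1$ for the three generators $\gamma$, so $k$ is a finitely presented $k\Gamma_0$-module. As in the proof of Theorem~\ref{thm:class}(c), it has a resolution by finitely generated free modules, so $H_2(\Gamma_0;k)$ is finite-dimensional, a contradiction.

For $g\ge2$ the elements $a_1,a_2$ of the subgroup $F_a\le\pi_1(\Sigma_g)$ of Section~\ref{sec:surface} generate a copy of $F_2$. So $F_2\times F_2\le\pi_1(\Sigma_g)\times F_2\le\pi_1(\Sigma_g)\times\pi_1(\Sigma_h)$, and the remaining claims follow from Lemma~\ref{lem:sub}(a).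
\end{proof}

\begin{thebibliography}{9}

\bibitem{agol-rfrs}
Agol, \emph{Criteria for virtual fibering}, J. Topol., 2008.

\bibitem{agol-vh}
Agol, \emph{The virtual Haken conjecture}, Doc. Math., 2013.

\bibitem{cohn}
P.~M. Cohn, \emph{Free ideal rings}, J. Algebra, 1964.

\bibitem{lewin}
J.~Lewin, Trans. AMS, 1969.

\bibitem{scott-geom}
Scott, \emph{The geometries of $3$-manifolds}.

\bibitem{wise}
Wise, \emph{The Structure of Groups with a Quasiconvex Hierarchy}, Ann. of Math. Studies 209.

\bibitem{thesis}
\emph{$L^2$-Betti numbers and kernels of maps to $\mathbb{Z}$}, \texttt{https://sampfisher.github.io/PDFs/phd.pdf}.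

\end{thebibliography}
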